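\title{The spectral gap of the $k$-deck process}

\begin{abstract}
Place a deck of $k$ cards on each node of a connected weighted graph, and let each edge, at twice the rate given by its weight, shuffle together the two decks at its ends and deal them out again. We prove that the spectral gap of this process equals the spectral gap of the random walk on the graph, for every $k$ and every graph. For $k=1$ this is the theorem of Caputo, Liggett and Richthammer, on which our proof relies. Irreducible representations of the symmetric group with at least three rows are handled by an induction on $k$, and those with two rows by averaging the case $k=1$ over random choices of one position per deck. For $k\ge2$ and at least three nodes we also show that the eigenfunctions at the gap are exactly the linear combinations of eigenfunctions that depend on one card.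
\end{abstract}

\section{The process and the results}\label{sec:intro}

Let $G=(V,E)$ be a finite undirected graph with node set $V=\{1,\dots,n\}$, $n\ge2$, and with edge weights $c_b\ge0$, $b\in E$, such that the edges of positive weight connect $V$. Fix an integer $k\ge1$. On each node sits a deck of $k$ cards, and all $kn$ cards are distinct. A configuration $\eta$ records which card occupies each of the $kn$ positions, so there are $(kn)!$ configurations.

In the \emph{$k$-deck process}, each edge $b=(i,j)$, independently of the others and at rate $2c_b$, collects the $2k$ cards of decks $i$ and $j$, shuffles them uniformly at random, and puts the first $k$ on node $i$ and the other $k$ on node $j$. The generator is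
\[
\mathcal L^{kD}=\sum_{b\in E}2c_b(\mu_b-1),
\]
where $\mu_bf(\eta)$ is the average of $f$ over the $(2k)!$ outcomes of the shuffle; that is, $\mu_bf$ is the conditional expectation of $f$, under the uniform measure, given the positions of all cards outside decks $i$ and $j$. The process is reversible with respect to the uniform measure, with Dirichlet form $\mathcal E^{kD}(f)=\sum_b2c_b\,\mathbb E[\operatorname{Var}_b f]$, where $\operatorname{Var}_b$ is the conditional variance associated with $\mu_b$. For $k=1$ a shuffle of two cards exchanges them with probability $\frac12$, so the cards at the ends of $b$ are exchanged at rate $c_b$: this is the interchange process.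

The \emph{random walk} on $G$ jumps across the edge $b$ at rate $c_b$. Its generator is
\[
(\mathcal L^{RW}g)(i)=\sum_{j:\,b=(i,j)\in E}c_b\,\bigl(g(j)-g(i)\bigr),
\]
and it is reversible with respect to the uniform measure on $V$. For either process the \emph{spectral gap} $\lambda_1(G)$ is the smallest nonzero eigenvalue of $-\mathcal L$, or equivalently the infimum of $\mathcal E(f)/\operatorname{Var}(f)$ over nonconstant $f$. It is the exponential rate at which the slowest observable relaxes to its mean.

The random walk is contained in the $k$-deck process. Let $v_z(\eta)\in V$ be the node whose deck contains the card $z$, and let $f=g\circ v_z$ for a function $g$ on $V$; we call such an $f$ a \emph{one-card function}. A shuffle along $b=(i,j)$ does not move $z$ unless $v_z\in\{i,j\}$, and then it sends $z$ to either deck with probability $\frac12$. On $\{v_z=i\}$ we thus have $2c_b(\mu_bf-f)=2c_b\bigl(\frac{g(i)+g(j)}2-g(i)\bigr)=c_b(g(j)-g(i))$, and so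
\begin{equation}\label{eq:onecard}
\mathcal L^{kD}(g\circ v_z)=(\mathcal L^{RW}g)\circ v_z .
\end{equation}
Every eigenvalue of the walk is therefore an eigenvalue of the $k$-deck process, and $\lambda_1^{kD}(G)\le\lambda_1^{RW}(G)$. The question is whether some observable that involves several cards relaxes more slowly than every observable of a single card.

Two cases suggest that none does. If $n=2$, with one edge $b$ of weight $c$, then $\mu_b$ is the average over all configurations, so every nonzero eigenvalue of $-\mathcal L^{kD}=2c(1-\mu_b)$ equals $2c$, which is the gap of the walk on two nodes. If $k=1$, equality of the two gaps on every weighted graph is Aldous' spectral gap conjecture, proved by Caputo, Liggett and Richthammer \cite{CLR}. It is conjectured in \cite{Gen} that equality holds for every $k$ and every weighted graph. We prove this.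

\begin{theorem}\label{thm:A}
For every $k\ge1$ and every weighted graph $G$ as above, $\lambda_1^{kD}(G)=\lambda_1^{RW}(G)$.
\end{theorem}

The method also identifies the slowest observables.

\begin{theorem}\label{thm:B}
Let $k\ge2$ and $n\ge3$, and put $\gamma=\lambda_1^{kD}(G)=\lambda_1^{RW}(G)$. The eigenspace of $-\mathcal L^{kD}$ for the eigenvalue $\gamma$ is exactly the span of the one-card functions $g\circ v_z$, where $z$ is a card and $-\mathcal L^{RW}g=\gamma g$. Its dimension is $(kn-1)d$, where $d$ is the multiplicity of $\gamma$ for the random walk. Every other nonzero eigenvalue is strictly larger than $\gamma$.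
\end{theorem}

Neither hypothesis of Theorem~\ref{thm:B} can be dropped. For $n=2$ we have $d=1$, while the eigenspace consists of all functions of mean zero and has dimension $(2k)!-1$, which exceeds $2k-1$ when $k\ge2$. For $k=1$ there is the following example.

\begin{example}\label{ex:cycle}
Let $k=1$ and let $G$ be the cycle $1,2,3,4$ with unit weights. The eigenvalues of $-\mathcal L^{RW}$ are $2-2\cos(\pi t/2)$, $t=0,1,2,3$, so $\gamma=2$. Color two cards red and two black, and let $\pi(\eta)$ be the partition of the nodes into the two pairs that carry cards of equal color. The exchanges along $12$ and $34$ fix the partition $12|34$ and swap $14|23$ with $13|24$. The exchanges along $23$ and $41$ fix $14|23$ and swap $12|34$ with $13|24$. Let $F$ take the values $1,0,-1$ when $\pi$ is $12|34$, $13|24$, $14|23$. Then $\mathcal L^{kD}F$ takes the values $2(0-1)$, $2(1-0)+2(-1-0)$, $2(0+1)$, so $-\mathcal L^{kD}F=2F$. Given the position of any one card, the other card of its color is uniform on the three remaining nodes, so $\pi$ is uniform and $F$ has conditional mean zero. Thus $F$ is an eigenfunction for $\gamma$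 that is orthogonal to all one-card functions.
\end{example}

The proof of Theorem~\ref{thm:A} treats $-\mathcal L^{kD}$ as an element of the group algebra of $S_{kn}$ and bounds it below on each nontrivial irreducible representation $S^\alpha$ (Section~\ref{sec:rep}). Two soft arguments in Section~\ref{sec:red} leave only partitions $\alpha$ with two rows and vectors that ignore the order inside each deck. For these, Section~\ref{sec:trans} compares a shuffle with exchanges of single pairs of cards, which loses a factor, and applies the case $k=1$ to one position per deck, which gains a factor. Section~\ref{sec:moments} estimates the gain, and Section~\ref{sec:proofA} shows that it covers the loss. Section~\ref{sec:proofB} proves Theorem~\ref{thm:B} by examining the cases of equality.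

\section{Passage to representations of the symmetric group}\label{sec:rep}

Throughout, $N=kn$ and $\gamma=\lambda_1^{RW}(G)$, which is positive because the edges of positive weight connect $V$. The set of positions is $X=X_1\sqcup\dots\sqcup X_n$, where $X_i$, with $|X_i|=k$, is deck $i$.

\subsection{Conventions}
For a finite set $Y$, let $S_Y$ be its symmetric group; if $Y\subset X$ we regard $S_Y$ as a subgroup of $S_X$. The transposition of $x$ and $y$ is $s_{xy}$. A \emph{representation} is a finite-dimensional real inner product space with an orthogonal group action; spaces of functions on a finite set carry the inner product of the counting or the uniform measure. For symmetric operators, $A\ge B$ means $\langle f,Af\rangle\ge\langle f,Bf\rangle$ for all $f$. For a subgroup $K$, the element $\mu_K=|K|^{-1}\sum_{\sigma\in K}\sigma$ acts in every representation as the orthogonal projection onto the $K$-invariant vectors. If $K\le K'$ then $\mu_K\mu_{K'}=\mu_{K'}\mu_K=\mu_{K'}$ and $\mu_{K'}\le\mu_K$.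

The irreducible representations $S^\alpha$ of $S_Y$ are indexed by the partitions $\alpha=(\alpha_1\ge\alpha_2\ge\cdots)$ of $|Y|$, written $\alpha\vdash|Y|$. We identify $\alpha$ with its Young diagram, whose $r$th row has $\alpha_r$ boxes, and write $\nu\subset\alpha$ if $\nu_r\le\alpha_r$ for all $r$. The representation $S^{(|Y|)}$ is trivial, and $S^{(|Y|-1,1)}$ is the space of functions on $Y$ with mean zero. Every representation $W$ is the orthogonal sum of its \emph{isotypic components} $W^\nu$, the sums of all copies of $S^\nu$ in $W$. The projection onto $W^\nu$ is given by a central element of $\mathbb R[S_Y]$, so it commutes with $S_Y$ and with every operator that commutes with $S_Y$. By Schur's lemma an equivariant linear map $W\to W'$ sends $W^\nu$ into $(W')^\nu$; it kills $W^\nu$ if $S^\nu$ does not occur in $W'$.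

\subsection{The generator}
A configuration is a bijection $\eta$ from $X$ to the set of cards, and $S_X$ acts on functions of configurations by $(\sigma f)(\eta)=f(\eta\circ\sigma)$. This is the regular representation. For $b=(i,j)$ the operator $\mu_b$ is the action of $\mu_{S_{X_i\cup X_j}}$, so
\[
H:=\sum_b2c_b(1-\mu_b)
\]
is an element of $\mathbb R[S_X]$, which acts in every representation of $S_X$ and acts as $-\mathcal L^{kD}$ in the regular one. The regular representation contains each $S^\alpha$ with multiplicity $\dim S^\alpha$, and its trivial component is the space of constants. Since $\lambda_1^{kD}$ is the minimum of $\langle f,Hf\rangle/\|f\|^2$ over nonzero $f$ orthogonal to the constants, and since $H=0$ on the trivial representation, the following are equivalent: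
\begin{itemize}
\item[(i)] $\lambda_1^{kD}(G)\ge\gamma$;
\item[(ii)] $H\ge\gamma$ on $S^\alpha$ for every $\alpha\vdash N$, $\alpha\ne(N)$;
\item[(iii)] $H\ge\gamma(1-\mu_{S_X})$ in every representation of $S_X$.
\end{itemize}
We prove (ii) and use (iii). For $k=1$ we have $\mu_b=\frac12(1+s_b)$, where $s_b$ is the transposition of the ends of $b$, and the theorem of \cite{CLR} takes the form
\begin{equation}\label{eq:CLR}
\sum_bc_b(1-s_b)\ \ge\ \gamma\,(1-\mu_{S_V})\qquad\text{in every representation of }S_V.
\end{equation}

\subsection{Four classical facts}
The \emph{content} of the box in row $r$ and column $t$ is $t-r$, and $\operatorname{ct}(\alpha)$ is the sum of the contents of the boxes of $\alpha$. Put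
\[
\kappa(\alpha)=\binom{|\alpha|}2-\operatorname{ct}(\alpha).
\]
\begin{itemize}
\item[(F1)] \emph{Frobenius.} The sum of all transpositions of $Y$ acts on $S^\alpha$ as the scalar $\operatorname{ct}(\alpha)$. Hence $\sum_{\{x,y\}\subset Y}(1-s_{xy})$ acts as $\kappa(\alpha)$.
\item[(F2)] \emph{Young's rule.} Let $Y=Y_1\sqcup Y_2\sqcup\cdots$ with $|Y_r|=\beta_r$ and $\beta_1\ge\beta_2\ge\cdots$. Then $S^\alpha$ has a nonzero vector invariant under $S_{Y_1}\times S_{Y_2}\times\cdots$ if and only if $\alpha_1+\dots+\alpha_r\ge\beta_1+\dots+\beta_r$ for all $r$. We use only the case of two blocks, where the condition says that $\alpha=(|Y|-s,s)$ with $0\le s\le\beta_2$.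
\item[(F3)] \emph{Pieri's rule.} Let $|Y|=r$ and $\sigma\vdash a\le r$. Then $S^\nu$ occurs in $\operatorname{Ind}_{S_a\times S_{r-a}}^{S_r}(S^\sigma\otimes1)$ if and only if $\nu_1\ge\sigma_1\ge\nu_2\ge\sigma_2\ge\cdots$, and then it occurs once.
\item[(F4)] \emph{Restriction.} If $Y'\subset Y$ and $S^\nu$ occurs in the restriction of $S^\alpha$ to $S_{Y'}$, then $\nu\subset\alpha$.
\end{itemize}

For a partition $\alpha$ let $\bar\alpha=(\alpha_2,\alpha_3,\dots)$, and call $|\bar\alpha|=|\alpha|-\alpha_1$ the \emph{depth} of $\alpha$.

\begin{lemma}\label{lem:kappa}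
\emph{(a)} If $\alpha\vdash r$ has depth $m$, then $\kappa(\alpha)=m(r+1-m)+\kappa(\bar\alpha)$. In particular $\kappa((r-m,m))=m(r+1-m)$.

\emph{(b)} If $\rho\subset\rho'$, then $0\le\kappa(\rho)\le\kappa(\rho')$.
\end{lemma}

\begin{proof}
(a) The first row of $\alpha$ has content $\binom{r-m}2$. The other boxes are those of $\bar\alpha$ moved down by one row, and have total content $\operatorname{ct}(\bar\alpha)-m$. Since $\binom r2=\binom{r-m}2+m(r-m)+\binom m2$, we get $\kappa(\alpha)=m(r-m)+m+\binom m2-\operatorname{ct}(\bar\alpha)$. A single row has $\kappa((m))=\binom m2-\binom m2=0$.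

(b) Adding a box to $\rho$ increases the binomial coefficient by $|\rho|$, and the new box has content at most $\rho_1\le|\rho|$. So $\kappa$ does not decrease, and $\kappa(\emptyset)=0$.
\end{proof}

The depth of $\alpha$ is the number of cards that one must follow in order to see $S^\alpha$. To make this precise, let $L$ be a set of labels with $|L|\le|Y|$, and let $U(L,Y)$ be the space of functions on injections $\omega:L\to Y$, that is, on placements of labeled particles at distinct points of $Y$. The groups $S_Y$ and $S_L$ act by $(\sigma f)(\omega)=f(\sigma^{-1}\circ\omega)$ and $(\tau f)(\omega)=f(\omega\circ\tau)$, and these actions commute. For $\ell\in L$, an injection $D:L\setminus\{\ell\}\to Y$ and a point $x\notin\operatorname{im}D$, let $(D,x)$ denote the extension of $D$ that sends $\ell$ to $x$.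

\begin{lemma}\label{lem:inj}
As a representation of $S_Y\times S_L$,
\[
U(L,Y)=\bigoplus S^\nu\otimes S^\sigma ,
\]
the sum being over all $\nu\vdash|Y|$ and $\sigma\vdash|L|$ with $\nu_1\ge\sigma_1\ge\nu_2\ge\sigma_2\ge\cdots$. Consequently:
\begin{itemize}
\item[(a)] if $S^\nu\otimes S^\sigma$ occurs, then $\bar\nu\subset\sigma$, and so the depth of $\nu$ is at most $|L|$;
\item[(b)] if the depth of $\nu$ equals $|L|$, then the $\nu$-isotypic component of $U(L,Y)$ under $S_Y$ is $S^\nu\otimes S^{\bar\nu}$;
\item[(c)] if the depth of $\nu$ equals $|L|$ and $f$ lies in that component, then $\sum_{x\in Y\setminus\operatorname{im}D}f(D,x)=0$ for all $\ell\in L$ and all injections $D:L\setminus\{\ell\}\to Y$.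
\end{itemize}
\end{lemma}

\begin{proof}
Sort the injections by their image. For a fixed image $W$, the functions on bijections $L\to W$ form the regular representation $\bigoplus_\sigma S^\sigma\otimes S^\sigma$ of $S_W\times S_L$, and $S_{Y\setminus W}$ acts trivially on them. The group $S_Y$ permutes the images transitively, with stabilizer $S_W\times S_{Y\setminus W}$. Hence $U(L,Y)=\bigoplus_\sigma\operatorname{Ind}(S^\sigma\otimes1)\otimes S^\sigma$, and (F3) gives the decomposition. The inequalities $\sigma_r\ge\nu_{r+1}$ give (a). If $|\bar\nu|=|L|$, they force $\sigma=\bar\nu$, which does satisfy $\nu_r\ge\sigma_r\ge\nu_{r+1}$; this is (b). The sum in (c) defines an $S_Y$-equivariant map $U(L,Y)\to U(L\setminus\{\ell\},Y)$, and $S^\nu$ does not occur in the target by (a).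
\end{proof}

\section{Two reductions}\label{sec:red}

\subsection{The order inside a deck}
Let $P_i=\mu_{S_{X_i}}$. A vector $f$ is \emph{deck-symmetric} if $P_if=f$ for all $i$. The order of the cards inside deck $i$ is forgotten as soon as any edge at $i$ rings, and this happens fast enough.

\begin{lemma}\label{lem:deck}
The projections $P_i$ commute with each other and with $H$. In every representation, $H\ge\frac{2(n-1)}n\gamma$ on the range of $1-P_i$. Consequently, $H\ge\gamma$ on $S^\alpha$ as soon as $\langle f,Hf\rangle\ge\gamma\|f\|^2$ for all deck-symmetric $f\in S^\alpha$; and if $n\ge3$, every $f$ with $Hf=\gamma f$ is deck-symmetric.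
\end{lemma}

\begin{proof}
If $i\in b$ then $\mu_bP_i=P_i\mu_b=\mu_b$. If $i\notin b$ then $\mu_b$ and $P_i$ permute disjoint sets of positions and commute, and so do $P_i$ and $P_j$ for $i\ne j$. On the range of $1-P_i$ we have $\mu_b=0$ for every $b\ni i$, so $H\ge2c(i)$ there, where $c(i)=\sum_{b\ni i}c_b$. The indicator of the node $i$ has Dirichlet form $c(i)/n$ and variance $\frac1n(1-\frac1n)$ for the walk, so $\gamma\le c(i)\frac n{n-1}$, that is, $2c(i)\ge\frac{2(n-1)}n\gamma$.

The joint eigenspaces of $P_1,\dots,P_n$ are orthogonal and $H$-invariant. One of them is the space of deck-symmetric vectors; each of the others lies in the range of some $1-P_i$, where $H\ge\gamma$ since $2(n-1)\ge n$. If $n\ge3$ and $Hf=\gamma f$, then $(1-P_i)f$ satisfies the same equation and lies in a space where $H\ge\frac43\gamma$, so it vanishes.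
\end{proof}

\subsection{Partitions with at least three rows}
To induct on $k$, mark one position in each deck. Shuffling two decks mixes at least as much as shuffling the two marked cards and, separately, the $2(k-1)$ unmarked cards. The marked cards form an interchange process and the unmarked ones a $(k-1)$-deck process, both with gap $\gamma$. The difficulty is that the two systems use the same clocks, so the comparison generator is not a sum of the two generators.

Let $k\ge2$. Write $X_i=A_i\sqcup B_i$ with $|B_i|=1$, and let $A=\bigcup_iA_i$, $B=\bigcup_iB_i$. For $b=(i,j)$ let $\mu_b^A$ and $\mu_b^B$ be the averages over $S_{A_i\cup A_j}$ and $S_{B_i\cup B_j}$, and put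
\[
H_{AB}=\sum_b2c_b(1-\mu_b^A\mu_b^B),\qquad H_A=\sum_b2c_b(1-\mu_b^A),\qquad H_B=\sum_b2c_b(1-\mu_b^B),
\]
$E_A=\mu_{S_A}$ and $E_B=\mu_{S_B}$. The projections $E_A$ and $E_B$ are central in $\mathbb R[S_A\times S_B]$, so they commute with these three operators and split any representation into four invariant subspaces
\[
W_{00}=\operatorname{ran}E_AE_B,\quad W_{10}=\operatorname{ran}(1-E_A)E_B,\quad W_{01}=\operatorname{ran}E_A(1-E_B),
\]
and $W_{11}=\operatorname{ran}(1-E_A)(1-E_B)$.

\begin{lemma}\label{lem:split}
Let $k\ge2$ and assume Theorem~\ref{thm:A} for $k-1$. In every representation of $S_X$: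
\begin{itemize}
\item[(a)] $H\ge H_{AB}$;
\item[(b)] $H_{AB}=H_A\ge\gamma$ on $W_{10}$, and $H_{AB}=H_B\ge\gamma$ on $W_{01}$;
\item[(c)] $H_{AB}\ge\frac12(H_A+H_B)$, $H_A\ge\gamma$ and $H_B\ge\gamma$ on $W_{11}$.
\end{itemize}
If $\alpha\vdash N$ has at least three rows, then $W_{00}=0$ in $S^\alpha$, and so $H\ge H_{AB}\ge\gamma$ on $S^\alpha$.
\end{lemma}

\begin{proof}
The product $\mu_b^A\mu_b^B$ is the average over the subgroup $S_{A_i\cup A_j}\times S_{B_i\cup B_j}$ of $S_{X_i\cup X_j}$, so $\mu_b\le\mu_b^A\mu_b^B$, which gives (a). The operators $H_A$ and $H_B$ are the elements $H$ for decks of $k-1$ cards on the positions $A$ and for decks of one card on the positions $B$. By the hypothesis in the form (iii) and by \eqref{eq:CLR}, $H_A\ge\gamma(1-E_A)$ and $H_B\ge\gamma(1-E_B)$. On $W_{10}$ every $\mu_b^B$ is the identity, so $H_{AB}=H_A$, and $E_A=0$; on $W_{01}$ the roles of $A$ and $B$ are exchanged. This proves (b). For commuting projections $p,q$ we have $1-pq\ge\frac12(1-p)+\frac12(1-q)$, because $1-pq\ge1-p$ and $1-pq\ge1-q$. Hence $H_{AB}\ge\frac12(H_A+H_B)$, and $E_A=E_B=0$ on $W_{11}$, which proves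 (c). Finally $W_{00}$ is the space of $S_A\times S_B$-invariant vectors, and by (F2) it is zero unless $\alpha$ has at most two rows.
\end{proof}

The argument says nothing on $W_{00}$, where $H_{AB}=0$. In the regular representation $W_{00}$ consists of the functions of the set of cards that sit in marked positions, and by (F2) it is nonzero in $S^{(N-m,m)}$ for $m\le n$. Two-row partitions need another idea.

\section{Pair exchanges and transversals}\label{sec:trans}

\subsection{The comparison}
For an edge $b=(i,j)$ let
\[
h_b=\sum_{x\in X_i,\ y\in X_j}(1-s_{xy}).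
\]
The operator $\frac1k\sum_bc_bh_b$ is minus the generator of an interchange process on the $N$ positions in which the deck of a given card crosses $b$ at rate $k\cdot c_b/k=c_b$, as in the $k$-deck process. One would like to deduce the bound for $H$ from \cite{CLR} applied to this process. The comparison goes the wrong way: we shall see that on deck-symmetric vectors the nonzero eigenvalues of $h_b$ lie between $2k$ and $k(k+1)$, so that $2(1-\mu_b)\le\frac1kh_b$, and passing from $\frac1k h_b$ to $2(1-\mu_b)$ may lose a factor as large as $\frac{k+1}2$. We need a lower bound for $\frac1k\sum_bc_bh_b$ that is better than $\gamma$ on the representations where the loss occurs. It comes from applying \eqref{eq:CLR} to $n$ positions at a time.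

A \emph{transversal} is a set $T\subset X$ with exactly one position in each deck. Let $\mathbb E_T$ denote expectation over a uniformly chosen transversal. A position lies in $T$ with probability $1/k$; two distinct positions both lie in $T$ with probability $1/k^2$ if they are in different decks, and with probability $0$ otherwise. For a unit vector $f$ in a representation of $S_X$ put
\[
p_0(f)=\mathbb E_T\|\mu_{S_T}f\|^2 .
\]

\begin{lemma}\label{lem:gain}
For every unit vector $f$ in a representation of $S_X$,
\[
\frac1k\sum_bc_b\langle f,h_bf\rangle\ \ge\ k\,\bigl(1-p_0(f)\bigr)\,\gamma .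
\]
\end{lemma}

\begin{proof}
For $b=(i,j)$ let $s_b^T$ be the transposition of the points of $T$ in $X_i$ and $X_j$. Each pair in $X_i\times X_j$ is chosen with probability $1/k^2$, so $\mathbb E_T(1-s_b^T)=h_b/k^2$. Identify $T$ with $V$ and apply \eqref{eq:CLR} to the restriction of the representation to $S_T$:
\[
\frac1{k^2}\sum_bc_b\langle f,h_bf\rangle=\mathbb E_T\Bigl\langle f,\sum_bc_b(1-s_b^T)f\Bigr\rangle\ge\gamma\,\mathbb E_T\langle f,(1-\mu_{S_T})f\rangle.\qedhere
\]
\end{proof}

The gain is the factor $k(1-p_0)$. For depth $1$ there is none: a deck-symmetric $f\in S^{(N-1,1)}$ is a function $g$ of the deck with mean zero, $\mu_{S_T}f$ vanishes on $T$ and equals $f$ off $T$, and so $1-p_0=1/k$. With more particles it is more likely that $T$ catches one of them, and the gain grows.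

\subsection{Two particles, decks of two cards}\label{sub:example}
Let $k=2$ and $\alpha=(N-2,2)$. This is the smallest case with a loss and a gain, and both can be computed by hand. By (F3) with $\sigma=(2)$, $S^\alpha$ occurs in the space of functions on two-element subsets of $X$ (the positions of two red cards). It does not occur in the functions on $X$, so each $f\in S^\alpha$ satisfies $\sum_{y\ne x}f(\{x,y\})=0$ for all $x$. A deck-symmetric $f$ is given by numbers $F_{ij}=F_{ji}$, its value when the points are in different decks $i,j$, and $\phi_i=f(X_i)$. With $R_i=\sum_{j\ne i}F_{ij}$ the constraint reads $\phi_i=-2R_i$.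

\emph{The loss.} Fix $b=(i,j)$ and consider the orbits of $S_{X_i\cup X_j}$ on two-element subsets; $\mu_b$ averages over each orbit. If no point lies in $X_i\cup X_j$, the orbit is a single subset and $h_b=0$. If one point lies there and the other in deck $l$, then $h_b$ maps the pair of values $(F_{il},F_{jl})$ to $2(F_{il}-F_{jl},F_{jl}-F_{il})$, with eigenvalues $0$ and $4$. If both points lie there, then $h_b$ maps $(\phi_i,F_{ij},\phi_j)$ to
\[
\bigl(4(\phi_i-F_{ij}),\ 2F_{ij}-\phi_i-\phi_j,\ 4(\phi_j-F_{ij})\bigr),
\]
with eigenvectors $(1,1,1)$, $(1,0,-1)$, $(2,-1,2)$ and eigenvalues $0,4,6$. The eigenvalue $0$ belongs to the functions constant on orbits, so $\langle f,h_bf\rangle\le6\langle f,(1-\mu_b)f\rangle$.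

\emph{The gain.} Let $Q=\sum_{i<j}F_{ij}^2$ and $R=\sum_iR_i^2$. Then $\|f\|^2=4Q+\sum_i\phi_i^2=4(Q+R)$. Fix $T$; its complement is also a transversal. An $S_T$-orbit of size $w$ on which $f$ has sum $\Sigma$ contributes $\Sigma^2/w$ to $\|\mu_{S_T}f\|^2$. The subsets disjoint from $T$ are fixed and contribute $Q$. The subsets with one point in $T$ and the other at the position of $X_i\setminus T$ form an orbit of size $n$ with sum $R_i+\phi_i=-R_i$; these orbits contribute $R/n$. The subsets of $T$ form an orbit of size $\binom n2$ with sum $\frac12\sum_iR_i$, and contribute at most $\frac{nR}4\big/\binom n2=\frac R{2(n-1)}$ by the Cauchy--Schwarz inequality. Therefore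
\begin{equation}\label{eq:example}
\tfrac14\|f\|^2-\|\mu_{S_T}f\|^2\ \ge\ \Bigl(1-\frac1n-\frac1{2(n-1)}\Bigr)R\ \ge\ 0 ,
\end{equation}
and $1-p_0(f)\ge\frac34$ for a unit vector $f$.

\emph{The balance.} By Lemma~\ref{lem:gain},
\[
\langle f,Hf\rangle\ge\frac26\sum_bc_b\langle f,h_bf\rangle\ge\frac26\cdot4\cdot\frac34\,\gamma=\gamma .
\]
The gain matches the loss exactly. For $n\ge3$ the coefficient of $R$ in \eqref{eq:example} is positive, so $p_0=\frac14$ forces $\phi=0$: the function vanishes when the two particles share a deck. Then $\frac14$ is the probability that $T$ misses both particles.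

\subsection{The loss in general}
For $m\ge1$ put
\[
s_*=\min(m,k),\qquad M_m=s_*(2k+1-s_*).
\]
For $k=m=2$ this is the constant $6$ found above.

\begin{lemma}\label{lem:loss}
Let $\alpha\vdash N$ have depth $m\ge1$, let $f\in S^\alpha$ be deck-symmetric, and let $b=(i,j)$. Then $f=\sum_{s=0}^{s_*}f_{b,s}$, where $f_{b,s}$ is the component of $f$ of type $(2k-s,s)$ under $S_{X_i\cup X_j}$. Moreover $f_{b,0}=\mu_bf$, $h_bf_{b,s}=s(2k+1-s)f_{b,s}$, and
\begin{equation}\label{eq:loss}
\langle f,h_bf\rangle\le M_m\langle f,(1-\mu_b)f\rangle ,
\end{equation}
with equality only if $f_{b,s}=0$ for $1\le s<s_*$.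
\end{lemma}

\begin{proof}
The isotypic projections of $S_{X_i\cup X_j}$ commute with $P_i$ and $P_j$, so the components of $f$ are invariant under $S_{X_i}\times S_{X_j}$. By (F2) only the types $(2k-s,s)$ with $s\le k$ occur, and by (F4) $s\le\alpha_2\le m$. The type $(2k)$ is trivial, so $f_{b,0}=\mu_bf$. Transpositions inside $X_i$ or inside $X_j$ fix $f_{b,s}$, so $h_b$ acts on $f_{b,s}$ as the sum of $1-s_{xy}$ over all pairs in $X_i\cup X_j$, which is the scalar $s(2k+1-s)$ by (F1) and Lemma~\ref{lem:kappa}(a). The difference of the two sides of \eqref{eq:loss} is $\sum_{s=1}^{s_*}\bigl(M_m-s(2k+1-s)\bigr)\|f_{b,s}\|^2$, and $s(2k+1-s)$ is strictly increasing on $\{0,\dots,k\}$.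
\end{proof}

Lemmas~\ref{lem:loss} and~\ref{lem:gain} combine to give, for every deck-symmetric unit vector $f\in S^\alpha$ with $\alpha$ of depth $m\ge1$,
\begin{equation}\label{eq:chain}
\langle f,Hf\rangle\ \ge\ \frac2{M_m}\sum_bc_b\langle f,h_bf\rangle\ \ge\ \frac{2k^2}{M_m}\,\bigl(1-p_0(f)\bigr)\,\gamma .
\end{equation}
The graph now enters only through $\gamma$. It remains to show that $1-p_0(f)\ge M_m/(2k^2)$.

\section{The weight of the invariant component}\label{sec:moments}

In this section $\alpha\vdash N$ is any partition of depth $m\ge1$, and $f\in S^\alpha$ is a deck-symmetric unit vector. For a transversal $T$ let $f=\sum_{\nu\vdash n}f^{T,\nu}$ be the decomposition into $S_T$-isotypic components. Put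
\[
p_\nu=\mathbb E_T\|f^{T,\nu}\|^2,\qquad j(\nu)=n-\nu_1 .
\]
The $p_\nu$ form a probability distribution on partitions of $n$, the depth $j$ is a random variable under it, and $p_0(f)=p_{(n)}$ is the probability that $j=0$.

There is a model to keep in mind. If $m$ particles sit in distinct decks, the number of them caught by $T$ is binomial with parameters $m$ and $1/k$; it has mean $m/k$ and second factorial moment $m(m-1)/k^2$. By Lemma~\ref{lem:inj}(a) the depth $j$ is at most the number of particles caught, so its mean is at most $m/k$. That inequality points the wrong way for a lower bound on the probability of $\{j\ge1\}$. What saves the argument is an exact identity, coming from (F1), which shows that a deficit $\delta$ in the mean of $j$ is accompanied by a deficit of at least $n\delta$ in its second factorial moment.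

\begin{proposition}\label{prop:moments}
There are $\delta,\varepsilon\ge0$ such that
\begin{equation}\label{eq:moments}
\sum_\nu j\,p_\nu=\frac mk-\delta,\qquad\sum_\nu j(j-1)\,p_\nu=\frac{m(m-1)}{k^2}-n\delta-\varepsilon .
\end{equation}
Consequently, for every integer $q$ with $1\le q\le n/2$,
\begin{equation}\label{eq:psi}
1-p_0(f)\ \ge\ \psi_q(m)+\frac{(n-2q)\delta+\varepsilon}{q(q+1)},\qquad\psi_q(m):=\frac{m(2qk+1-m)}{k^2q(q+1)} .
\end{equation}
\end{proposition}

\begin{proof}
Let $[m]=\{1,\dots,m\}$. By Lemma~\ref{lem:inj}(b) we may take $S^\alpha$ to be a subspace of $U=U([m],X)$, inside the component $S^\alpha\otimes S^{\bar\alpha}$. Let $\tau_{\ell\ell'}$ be the action of the transposition of the labels $\ell,\ell'$. By (F1) for the group $S_{[m]}$,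
\begin{equation}\label{eq:labels}
\sum_{\ell<\ell'}(1-\tau_{\ell\ell'})f=\kappa(\bar\alpha)f .
\end{equation}
For a transversal $T$ consider three operators on $U$: the multiplication $a_T$ by the number $|\omega^{-1}(T)|$ of particles in $T$, and
\[
g_T=\sum_{\{x,y\}\subset T}(1-s_{xy}),\qquad\Theta_T=\sum_{\ell<\ell'}1[\omega(\ell)\in T,\ \omega(\ell')\in T]\,(1-\tau_{\ell\ell'}),
\]
where the indicator is a multiplication operator. The operator $g_T$ carries the identity. By Lemma~\ref{lem:kappa}(a) its eigenvalue contains, besides a polynomial in $j$, the term $\kappa(\bar\nu)$, and $\Theta_T$ is introduced to control that term. We evaluate each operator in two ways.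

\emph{Fixed $T$.} For $L\subset[m]$ and an injection $\xi:[m]\setminus L\to X\setminus T$, the \emph{fiber} over $(L,\xi)$ is the set of $\omega$ with $\omega^{-1}(T)=L$ that agree with $\xi$ off $L$. The fibers partition the injections. Each fiber is preserved by $S_T$ and by $S_L$, and the functions on it form a copy of $U(L,T)$. So $U$ is the orthogonal sum, over fibers and over the pairs $(\nu,\sigma)$ of Lemma~\ref{lem:inj}, of subspaces $S^\nu\otimes S^\sigma$ with $\sigma\vdash|L|$ and $\bar\nu\subset\sigma$. On such a subspace all three operators are scalars. First, $a_T=|L|\ge j(\nu)$. Second, on the fiber $\Theta_T$ is the sum of $1-\tau_{\ell\ell'}$ over pairs in $L$, so $\Theta_T=\kappa(\sigma)\ge\kappa(\bar\nu)$ by (F1) and Lemma~\ref{lem:kappa}(b). Third, $g_T=\kappa(\nu)=nj-j(j-1)+\kappa(\bar\nu)$ by (F1) and Lemma~\ref{lem:kappa}(a). Therefore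
\begin{gather*}
\delta:=\mathbb E_T\langle f,a_Tf\rangle-\sum_\nu j\,p_\nu\ge0,\qquad\varepsilon:=\mathbb E_T\langle f,\Theta_Tf\rangle-\sum_\nu\kappa(\bar\nu)\,p_\nu\ge0,\\
\mathbb E_T\langle f,g_Tf\rangle=n\sum_\nu j\,p_\nu-\sum_\nu j(j-1)\,p_\nu+\sum_\nu\kappa(\bar\nu)\,p_\nu .
\end{gather*}
More precisely, writing $f^{T,\nu}_{L,\xi}$ for the restriction of $f^{T,\nu}$ to a fiber, which is the $\nu$-component of the restriction of $f$,
\begin{equation}\label{eq:delta}
\delta=\mathbb E_T\sum_{(L,\xi)}\sum_\nu\bigl(|L|-j(\nu)\bigr)\,\|f^{T,\nu}_{L,\xi}\|^2,\qquad\text{with all terms nonnegative.}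
\end{equation}

\emph{Average over $T$.} Each particle is in $T$ with probability $1/k$, so $\mathbb E_T\langle f,a_Tf\rangle=m/k$, which is the first identity in \eqref{eq:moments}. In $\mathbb E_Tg_T$ the pairs in different decks have weight $1/k^2$ and the pairs in the same deck have weight $0$. Deck symmetry lets us give the latter the weight $1/k^2$ as well, since $(1-s_{xy})f=0$ for them. Hence, with $N=kn$,
\[
\mathbb E_T\,g_Tf=\frac{\kappa(\alpha)}{k^2}f=\Bigl(\frac{nm}k-\frac{m(m-1)}{k^2}+\frac{\kappa(\bar\alpha)}{k^2}\Bigr)f .
\]
In $(\mathbb E_T\Theta_Tf)(\omega)$ the term $f(\omega)-f(\omega\circ(\ell\,\ell'))$ has weight $1/k^2$ if $\omega(\ell)$ and $\omega(\ell')$ are in different decks. If they are in the same deck it has weight $0$, but then $\omega\circ(\ell\,\ell')=s_{\omega(\ell)\omega(\ell')}\circ\omega$ and the term vanishes by deck symmetry. So \eqref{eq:labels} gives $\mathbb E_T\Theta_Tf=\kappa(\bar\alpha)f/k^2$, and $\sum_\nu\kappa(\bar\nu)p_\nu=\kappa(\bar\alpha)/k^2-\varepsilon$.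

Equating the two values of $\mathbb E_T\langle f,g_Tf\rangle$, we obtain
\[
n\Bigl(\frac mk-\delta\Bigr)-\sum_\nu j(j-1)p_\nu+\frac{\kappa(\bar\alpha)}{k^2}-\varepsilon=\frac{nm}k-\frac{m(m-1)}{k^2}+\frac{\kappa(\bar\alpha)}{k^2},
\]
which is the second identity in \eqref{eq:moments}.

To pass from two moments to the probability of $\{j\ge1\}$, we bound the indicator of this event below by a quadratic in $j$ that vanishes at $0$ and equals $1$ at $q$ and $q+1$. For integers $j$ we have $0\le(j-q)(j-q-1)=j(j-1)-2qj+q(q+1)$, so
\[
1[j\ge1]\ \ge\ \frac{2qj-j(j-1)}{q(q+1)}\qquad(j=0,1,2,\dots),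
\]
both sides being $0$ at $j=0$. Averaging against $p_\nu$ and inserting \eqref{eq:moments} gives
\[
q(q+1)(1-p_0)\ \ge\ \frac{2qm}k-\frac{m(m-1)}{k^2}+(n-2q)\delta+\varepsilon ,
\]
which is \eqref{eq:psi}.
\end{proof}

The condition $q\le n/2$ makes the error term in \eqref{eq:psi} nonnegative. A useful $q$ is close to the mean $m/k$ of the binomial model, so the bound is suited to $m\le kn/2$. This range contains all two-row partitions.

\begin{proposition}\label{prop:p0}
\emph{(a)} If $m\le k+1$, then $1-p_0(f)\ge\dfrac{M_m}{2k^2}+\dfrac{(n-2)\delta+\varepsilon}2$.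

\emph{(b)} Let $k+1\le m\le kn/2$, and assume that $n\ge4$ or that $\alpha$ has two rows. Then $1-p_0(f)\ge\dfrac{k+1}{2k}=\dfrac{M_m}{2k^2}$, and the inequality is strict if $k\ge2$ and $m\ge k+2$.
\end{proposition}

\begin{proof}
(a) Take $q=1$ in \eqref{eq:psi}, so that $2k^2\psi_1(m)=m(2k+1-m)$. This is $M_m$ for $m\le k$, and for $m=k+1$ it is $(k+1)k=M_{k+1}$.

(b) Here $s_*=k$ and $M_m=k(k+1)$. The case $n=2$ does not occur, since then $kn/2=k$.

Let $n=3$, so that $\alpha$ has two rows. Only $q=1$ is allowed in \eqref{eq:psi}, and we use \eqref{eq:moments} directly. By (F4) only $\nu=(3)$ and $\nu=(2,1)$ occur, so $j\in\{0,1\}$. The second identity gives $3\delta\le m(m-1)/k^2$, and the first gives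
\[
1-p_0=\frac mk-\delta\ \ge\ \frac{m(3k+1-m)}{3k^2}.
\]
The right side is increasing in $m$ for $m\le3k/2$, so it is at least its value at $m=k+1$, which is $\frac{2(k+1)}{3k}>\frac{k+1}{2k}$.

Let $n\ge4$ and $2\le q\le\lfloor n/2\rfloor$. The function $\psi_q$ is strictly concave and symmetric about $qk+\frac12$, which is the midpoint of $I_q=[(q-1)k+1,(q+1)k]$. On $I_q$ it is therefore at least its common value $\frac{(q-1)k+1}{qk}$ at the endpoints, strictly so in the interior, and
\begin{equation}\label{eq:endpoint}
\frac{(q-1)k+1}{qk}-\frac{k+1}{2k}=\frac{2(q-1)k+2-q(k+1)}{2qk}=\frac{(q-2)(k-1)}{2qk}\ \ge0 .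
\end{equation}
The left endpoint $qk+1$ of $I_{q+1}$ is at most the right endpoint $(q+1)k$ of $I_q$, so $I_2,\dots,I_{\lfloor n/2\rfloor}$ cover $[k+1,(\lfloor n/2\rfloor+1)k]$, which contains $[k+1,kn/2]$. This proves the inequality. Now let $k\ge2$ and $m\ge k+2$. If $m<3k$, then $m$ is an interior point of $I_2=[k+1,3k]$. If $m\ge3k$, then $n\ge6$, the intervals $I_3,\dots,I_{\lfloor n/2\rfloor}$ cover $[2k+1,kn/2]\ni m$, and \eqref{eq:endpoint} is strict for $q\ge3$.
\end{proof}

\section{Equality of the gaps}\label{sec:proofA}

\begin{proof}[Proof of Theorem~\ref{thm:A}]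
The inequality $\lambda_1^{kD}\le\gamma$ follows from \eqref{eq:onecard}. We prove that $H\ge\gamma$ on $S^\alpha$ for all $\alpha\ne(N)$, by induction on $k$. The case $k=1$ is \eqref{eq:CLR}. Let $k\ge2$. If $\alpha$ has at least three rows, apply Lemma~\ref{lem:split}. Otherwise $\alpha=(N-m,m)$ with $1\le m\le kn/2$. For a deck-symmetric unit vector $f\in S^\alpha$, Proposition~\ref{prop:p0} gives $1-p_0(f)\ge M_m/(2k^2)$, by part (a) if $m\le k+1$ and by part (b) otherwise. Then $\langle f,Hf\rangle\ge\gamma$ by \eqref{eq:chain}, and Lemma~\ref{lem:deck} extends the bound to all of $S^\alpha$.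
\end{proof}

The same two ingredients give a sharp bound for the form that exchanges one pair of cards at a time (the spin-$k/2$ Heisenberg form).

\begin{corollary}\label{cor:pair}
Let $1\le m\le kn/2$ and $s_*=\min(m,k)$. For every deck-symmetric unit vector $f\in S^{(N-m,m)}$,
\[
\frac1k\sum_bc_b\langle f,h_bf\rangle\ \ge\ \gamma\,\frac{s_*(2k+1-s_*)}{2k}.
\]
Equality holds for $n=2$ and every $m\le k$.
\end{corollary}

\begin{proof}
By Lemma~\ref{lem:gain} and Proposition~\ref{prop:p0}, the left side is at least $k\gamma\cdot M_m/(2k^2)$. If $n=2$, then $X=X_1\cup X_2$, so $f=f_{b,m}$ and $h_bf=M_mf$ by Lemma~\ref{lem:loss}. Since $\gamma=2c_b$, both sides equal $c_bM_m/k$.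
\end{proof}

\section{The eigenfunctions at the gap}\label{sec:proofB}

Theorem~\ref{thm:B} reduces to the statement that only one irreducible representation attains the gap.

\begin{proposition}\label{prop:claim}
Let $k\ge2$, $n\ge3$, and let $\alpha\vdash N$ have depth $m\ge2$. Then no nonzero $f\in S^\alpha$ satisfies $Hf=\gamma f$.
\end{proposition}

Suppose that $f\in S^\alpha$ is a unit vector with $Hf=\gamma f$. It is deck-symmetric by Lemma~\ref{lem:deck}, since $n\ge3$. We derive a contradiction in three cases. For large depth the bound on $1-p_0$ is strict. For small depth it may be attained, as in Section~\ref{sub:example}, and we use the conditions for equality in the gain and in the loss together. The remaining partitions, with at least three rows, are handled by induction on $k$.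

\subsection{Depth $2\le m\le k+1$}\label{sub:small}
By \eqref{eq:chain} and Proposition~\ref{prop:p0}(a),
\[
\gamma=\langle f,Hf\rangle\ \ge\ \frac2{M_m}\sum_bc_b\langle f,h_bf\rangle\ \ge\ \gamma+\frac{k^2\gamma}{M_m}\bigl((n-2)\delta+\varepsilon\bigr).
\]
So $\delta=0$, because $n\ge3$, and \eqref{eq:loss} is an equality for every $b$ with $c_b>0$. Since $m\ge2$ and $k\ge2$ we have $s_*\ge2$, and Lemma~\ref{lem:loss} gives
\begin{equation}\label{eq:s1}
f_{b,1}=0\qquad\text{whenever }c_b>0 .
\end{equation}
View $f$ as an element of $U([m],X)$, as in the proof of Proposition~\ref{prop:moments}.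

\emph{Step 1: sums along transversals vanish.} We claim that for every transversal $T$, every $\ell\in[m]$ and every injection $D:[m]\setminus\{\ell\}\to X$,
\begin{equation}\label{eq:Tmarg}
\sum_{x\in T\setminus\operatorname{im}D}f(D,x)=0 .
\end{equation}
Let $L=D^{-1}(T)\cup\{\ell\}$ and let $\xi$ be the restriction of $D$ to $[m]\setminus L$. All the injections $(D,x)$ in the sum lie in the fiber over $(L,\xi)$. By \eqref{eq:delta} and $\delta=0$, the restriction of $f$ to this fiber, an element of $U(L,T)$, has only components $\nu$ of depth $|L|$. Lemma~\ref{lem:inj}(c) gives \eqref{eq:Tmarg}.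

\emph{Step 2: $f(\omega)=0$ if two particles share a deck.} Let $\omega(\ell),\omega(\ell')\in X_i$ with $\ell\ne\ell'$, and let $D$ be the restriction of $\omega$ to $[m]\setminus\{\ell\}$. The image of $D$ has $m-1\le k$ points. It does not contain $X_i$, because it misses $\omega(\ell)$. It does not contain another deck, because it has at most $k-1$ points outside $X_i$. So there is a transversal $T$ disjoint from $\operatorname{im}D$ with $\omega(\ell)\in T$. Let $T'$ be obtained from $T$ by replacing $\omega(\ell)$ with $\omega(\ell')$. Then $T'\setminus\operatorname{im}D=T\setminus\{\omega(\ell)\}$, and subtracting \eqref{eq:Tmarg} for $T'$ from \eqref{eq:Tmarg} for $T$ leaves $f(D,\omega(\ell))=f(\omega)=0$.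

If $m>n$, two particles always share a deck, so $f=0$. Let $m\le n$. By deck symmetry, the value of $f$ at an $\omega$ with particles in distinct decks depends only on the decks; so there is a function $F$ on injections $[m]\to V$ that determines $f$. We show that $F=0$.

\emph{Step 3: two relations for $F$.} Let $D:[m]\setminus\{\ell\}\to V$ be an injection, and choose a position in each deck $D(\ell')$ to obtain an injection $\tilde D$ into $X$. Applying \eqref{eq:Tmarg} to a transversal that contains $\operatorname{im}\tilde D$ gives
\begin{equation}\label{eq:Fsum}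
\sum_{i\in V\setminus\operatorname{im}D}F(D,i)=0 .
\end{equation}
Next let $b=(i,j)$ with $c_b>0$ and $i,j\notin\operatorname{im}D$. The injections $(\tilde D,x)$, $x\in X_i\cup X_j$, form an orbit of $S_{X_i\cup X_j}$, and the functions on this orbit are the sum of the constants and one copy of type $(2k-1,1)$. Restriction to the orbit is equivariant, so by \eqref{eq:s1} the restriction of $f$ is constant:
\begin{equation}\label{eq:Fmove}
F(D,i)=F(D,j)\qquad\text{if }c_{(i,j)}>0\text{ and }i,j\notin\operatorname{im}D .
\end{equation}
In words, $F$ does not change when a particle moves along an edge of positive weight to an empty node.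

\emph{Step 4: $F=0$.} Take a spanning tree of edges of positive weight and remove leaves one at a time, $m-1\le n-1$ times. The removed nodes form a set $Z$ with $|Z|=m-1$, and $V\setminus Z$ is nonempty and connected by edges of positive weight. If $\operatorname{im}D=Z$, then $F(D,\cdot)$ is constant on $V\setminus Z$ by \eqref{eq:Fmove} and has sum zero by \eqref{eq:Fsum}, so it vanishes. Thus $F(\zeta)=0$ for every injection $\zeta:[m]\to V$ whose image contains $Z$. It remains to move an arbitrary $\zeta$ to such an injection. Suppose that $u'\in Z$ is empty. Since $m>|Z|$, some $u\notin Z$ is occupied. Take a simple path of edges of positive weight from $u$ to $u'$, and let $u=u_1,u_2,\dots,u_r$ be its occupied nodes, in order. Move the particle at $u_r$ along the path to $u'$, then the particle at $u_{r-1}$ to $u_r$, and so on down to $u_1$. Each move passes through empty nodes only, so $F$ is unchanged, and the occupied set has lost $u$ and gained $u'$. After finitely many such replacements it contains $Z$. Hence $F=0$ and $f=0$, a contradiction.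

\subsection{Depth $m\ge k+2$, with two rows or $k=2$}\label{sub:large}
Here $M_m=k(k+1)$, and \eqref{eq:chain} with $\langle f,Hf\rangle=\gamma$ gives $1-p_0(f)\le\frac{k+1}{2k}$. If $\alpha$ has two rows, then $m\le kn/2$, and this contradicts the strict form of Proposition~\ref{prop:p0}(b). Let $k=2$. If $\alpha_1<n$, then $(n)\not\subset\alpha$, so $S^\alpha$ has no nonzero $S_T$-invariant vector by (F4), and $1-p_0(f)=1>\frac34$. If $\alpha_1\ge n$, then $4\le m=2n-\alpha_1\le n=kn/2$, so $n\ge4$ and the strict form of Proposition~\ref{prop:p0}(b) applies again.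

Sections~\ref{sub:small} and~\ref{sub:large} prove Proposition~\ref{prop:claim} for $k=2$, and for two-row partitions and all $k\ge2$.

\subsection{At least three rows and $k\ge3$}
We argue by induction on $k$ and assume Proposition~\ref{prop:claim} for $k-1\ge2$. The idea is that equality in Lemma~\ref{lem:split} forces $f$ to have depth at most $1$ with respect to $S_A$ for every choice of the marked positions, and $A$ is too large a part of $X$ for this to be compatible with $m\ge2$. We measure this with the sum over transpositions.

Fix a transversal $B$ and let $A=X\setminus B$. By Lemma~\ref{lem:split}, $W_{00}=0$ and $H\ge H_{AB}\ge\gamma$ on $S^\alpha$. So $\langle f,H_{AB}f\rangle=\gamma$, the minimum of the form on unit vectors, and $H_{AB}f=\gamma f$. Write $f=f_{10}+f_{01}+f_{11}$ according to the subspaces $W_{10},W_{01},W_{11}$. They are $H_{AB}$-invariant, so each component satisfies the same equation. By Lemma~\ref{lem:split}(b), $H_Af_{10}=\gamma f_{10}$. By Lemma~\ref{lem:split}(c),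
\[
\gamma\|f_{11}\|^2\ \ge\ \tfrac12\langle f_{11},H_Af_{11}\rangle+\tfrac12\langle f_{11},H_Bf_{11}\rangle ,
\]
and each term on the right is at least $\frac\gamma2\|f_{11}\|^2$. Hence $\langle f_{11},H_Af_{11}\rangle=\gamma\|f_{11}\|^2$, and $H_Af_{11}=\gamma f_{11}$ because $H_A\ge\gamma$ on the invariant subspace $W_{11}$.

Decompose $S^\alpha$ into irreducible representations of $S_A$. Each is preserved by $H_A$, so the components of $f_{10}+f_{11}$ are solutions of $H_Au=\gamma u$. They vanish in trivial summands, where $H_A=0$, and in summands of depth at least $2$, by the induction hypothesis. So $f_{10}+f_{11}$ is of type $(|A|-1,1)$, while $f_{01}$ is $S_A$-invariant. Since $\kappa((|A|-1,1))=|A|=(k-1)n$,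
\[
\Bigl\langle f,\sum_{\{x,y\}\subset A}(1-s_{xy})f\Bigr\rangle=(k-1)n\,\|f_{10}+f_{11}\|^2\le(k-1)n .
\]
Average over $B$. Two positions in different decks both lie in $A$ with probability $\bigl(\frac{k-1}k\bigr)^2$, and pairs in the same deck contribute $0$ by deck symmetry. By (F1), $\bigl(\frac{k-1}k\bigr)^2\kappa(\alpha)\le(k-1)n$, that is,
\[
(k-1)\,\kappa(\alpha)\le k^2n .
\]
On the other hand, Lemma~\ref{lem:kappa} gives $\kappa(\alpha)\ge m(N+1-m)\ge2(N-1)$, since $m(N+1-m)$ is concave in $m$ and equals $2(N-1)$ at both ends of the range $2\le m\le N-1$. Therefore $2(k-1)(kn-1)\le k^2n$, which simplifies to $kn(k-2)\le2(k-1)$. For $k,n\ge3$ the left side is at least $3k$, a contradiction. This completes the proof of Proposition~\ref{prop:claim}.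

\subsection{Counting dimensions}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
By Proposition~\ref{prop:claim}, and since $H=0$ on $S^{(N)}$, the eigenvalue $\gamma$ of $H$ occurs only in $S^{(N-1,1)}$, the space of functions on $X$ with mean zero. By Lemma~\ref{lem:deck} the eigenvectors are deck-symmetric, so they are functions $g$ of the deck with mean zero. On these, $\mu_b$ replaces $g(i)$ and $g(j)$ by their average, and the computation that gave \eqref{eq:onecard} shows that $H$ acts as $-\mathcal L^{RW}$. So the $\gamma$-eigenspace of $H$ in $S^{(N-1,1)}$ has dimension $d$. The regular representation contains $N-1$ copies of $S^{(N-1,1)}$, so the $\gamma$-eigenspace of $-\mathcal L^{kD}$ has dimension $(N-1)d$.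

Let $\mathcal G$ be the $\gamma$-eigenspace of $-\mathcal L^{RW}$; its elements have mean zero. By \eqref{eq:onecard} the map $(g_z)_z\mapsto\sum_zg_z\circ v_z$, from families of elements of $\mathcal G$ indexed by the $N$ cards, takes values in the $\gamma$-eigenspace of $-\mathcal L^{kD}$, and its image is the span in the theorem. We compute the kernel. Suppose $\sum_zg_z\circ v_z=0$. Given cards $z\ne z'$ and nodes $i\ne i'$, take a configuration with $z$ in deck $i$ and $z'$ in deck $i'$, and exchange the two cards. Comparing the two values gives $g_z(i)+g_{z'}(i')=g_z(i')+g_{z'}(i)$. Thus $g_z-g_{z'}$ is constant, and it is zero because it has mean zero. Conversely, if $g_z=g$ for all $z$, then $\sum_zg\circ v_z=k\sum_ig(i)=0$, as each deck holds $k$ cards. The kernel has dimension $d$, so the span has dimension $Nd-d$ and is the whole eigenspace. The last assertion holds because $\gamma$ is the smallest nonzero eigenvalue, by Theorem~\ref{thm:A}.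
\end{proof}

\begin{thebibliography}{9}

\bibitem{CLR}
Caputo, Liggett and Richthammer, J. AMS, 2010.

\bibitem{Gen}
\emph{Generalizations of Aldous' Spectral Gap Conjecture},
\texttt{http://web2.mat.uniroma3.it/\allowbreak scuola\_orientamento/\allowbreak alumni/\allowbreak laureati/\allowbreak piras/\allowbreak sintesi.pdf}

\end{thebibliography}
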